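\title{A subspace of $c_0$ without the approximation property on which every compact operator is approximable}

\begin{abstract}
If a Banach space $X$ has the approximation property, then every compact operator $X\to X$ is a norm limit of finite rank operators. We show that the converse fails, over $\mathbb R$ and over $\mathbb C$, even for closed subspaces of $c_0$. The example $X$ has a quotient $E$ given by the Enflo--Davie construction, and the kernel of the quotient map is a $c_0$-sum of finite dimensional spaces. The kernel is attached to $E$ along a compact operator $J$ that detects which compact operators on $E$ are approximable. Because $J$ detects, all compact operators on $X$ are approximable; because $J$ is compact, the obstruction to the approximation property lifts from $E$ to $X$.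
\end{abstract}

\section{Introduction}\label{sec:intro}

Banach spaces are over $\mathbb R$ or $\mathbb C$, and operators are bounded and linear. For Banach spaces $Z,W$ we write $L(Z,W)$, $K(Z,W)$ and $F(Z,W)$ for the spaces of all, of compact, and of finite rank operators $Z\to W$, and $A(Z,W)$ for the closure of $F(Z,W)$ in the operator norm. The elements of $A(Z,W)$ are called \emph{approximable}; they are compact. We abbreviate $K(Z)=K(Z,Z)$, and likewise for $L,F,A$.

A Banach space $X$ has the \emph{approximation property} (A.P.) if for every compact set $C\subset X$ and every $\varepsilon>0$ there is $R\in F(X)$ with $\|Rx-x\|\le\varepsilon$ for all $x\in C$. The \emph{compact approximation property} (CAP) is the same condition with $K(X)$ in place of $F(X)$. In $c_0$, for example, the truncations $(a_n)\mapsto(a_1,\dots,a_N,0,0,\dots)$ have norm one and converge to the identity at every point, hence uniformly on compact sets, so $c_0$ has the A.P.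

The A.P. makes compact operators approximable. Let $T\in K(Z,X)$, let $C$ be the closure of the image of the unit ball of $Z$, and let $R\in F(X)$ be within $\varepsilon$ of the identity on $C$. Then $RT$ has finite rank and $\|RT-T\|\le\varepsilon$. In particular $K(X)=A(X)$. We consider the converse question, posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a Banach space such that every compact operator $X\to X$ is a norm limit of finite rank operators $X\to X$. Does $X$ have the A.P.?}
\medskip

There is a reason to expect the answer yes. If $K(Z,X)=A(Z,X)$ for \emph{every} Banach space $Z$, then $X$ has the A.P.; a short proof is given in Proposition~\ref{prop:allZ}. The Question asks whether the single test space $Z=X$ suffices. There is also a reason for doubt. The hypothesis concerns only compact operators, so it says something about the identity only when the identity is close to compact operators. The following observation makes this precise.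

\begin{proposition}\label{prop:cap}
If $K(X)=A(X)$, then $X$ has the A.P. if and only if it has the CAP. So every counterexample to the Question fails the CAP.
\end{proposition}

\begin{proof}
The A.P. implies the CAP because $F(X)\subset K(X)$. Conversely, let $T\in K(X)$ be within $\varepsilon$ of the identity on a compact set $C$, and choose $R\in F(X)$ with $\|R-T\|\sup_{x\in C}\|x\|\le\varepsilon$. Then $R$ is within $2\varepsilon$ of the identity on $C$.
\end{proof}

The answer to the Question is no.

\begin{theorem}\label{thm:main}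
Over $\mathbb R$ and over $\mathbb C$, the space $c_0$ has a closed subspace $X$ that fails the A.P. and the CAP, although every compact operator $X\to X$ is a norm limit of finite rank operators on $X$.
\end{theorem}

By Proposition~\ref{prop:cap} the construction has to involve a failure of the CAP. We start from a space $E$ that fails it in a strong dual form. For $y\in E^{**}$ and $f\in E^*$ let $\langle y,f\rangle$ be the value of $y$ at $f$; we regard $E$ as a subspace of $E^{**}$.

\begin{definition}\label{def:N}
A Banach space $E$ has \emph{property {\rm(N)}} if $E^*$ is separable and there are $x_n\in E$, $f_n\in E^*$ with $\sum_n\|f_n\|\|x_n\|<\infty$ and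
\begin{equation}\label{eq:N}
\sum_nf_n(x_n)=1,\qquad\sum_n\langle Ux_n,f_n\rangle=0\quad\text{for all }U\in K(E,E^{**}).
\end{equation}
\end{definition}

The functional $U\mapsto\sum_n\langle Ux_n,f_n\rangle$ behaves like a trace that equals $1$ at the identity and vanishes on compact operators. It prevents the CAP (Lemma~\ref{lem:duality}), and it vanishes on compact operators into the bidual as well.

\begin{theorem}\label{thm:E}
Some Banach space $E$, isomorphic to a closed subspace of $c_0$, has property {\rm(N)}.
\end{theorem}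

\begin{theorem}\label{thm:X}
If $E$ has property {\rm(N)}, there is a Banach space $X$, isomorphic to a closed subspace of $E\oplus c_0$, such that $K(X)=A(X)$ and $X$ fails the A.P.
\end{theorem}

These two results give Theorem~\ref{thm:main}. For the space $E$ of Theorem~\ref{thm:E}, the space $X$ of Theorem~\ref{thm:X} is isomorphic to a closed subspace of $c_0\oplus c_0\cong c_0$. If $V$ is an isomorphism, then $T\mapsto VTV^{-1}$ preserves compactness, finite rank, norm limits and uniform approximation of the identity on compact sets, so the image of $X$ in $c_0$ has the same two properties. It fails the CAP by Proposition~\ref{prop:cap}.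

For reflexive spaces the bidual in \eqref{eq:N} plays no role, and the construction gives the following.

\begin{theorem}\label{thm:refl}
Let $E$ be any separable reflexive space failing the CAP. Then there is a space $X$, isomorphic to a closed subspace of $E\oplus c_0$, with a quotient map $\pi:X\to E$ whose kernel is $(\bigoplus_kV_k)_{c_0}$, $\dim V_k<\infty$, with $X^*\cong E^*\oplus(\bigoplus_kV_k^*)_{\ell_1}$ separable, such that $K(X)=A(X)$ and $X$ fails the A.P. and the CAP.
\end{theorem}

Section~\ref{sec:X} attaches a space $X$ to every operator $J:E\to P$ of norm at most one, works out the cases $J=0$ and $J=I$, and reads off from them the two properties that $J$ must have. Sections~\ref{sec:KA}--\ref{sec:noAP} prove Theorems~\ref{thm:X} and~\ref{thm:refl}. Section~\ref{sec:ED} proves Theorem~\ref{thm:E} and can be read after Section~\ref{sec:prelim}.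

\section{Duality for approximation on compact sets}\label{sec:prelim}

The closed unit ball of $Z$ is $B_Z$. For $f\in Z^*$ and $w\in W$ the rank one operator $z\mapsto f(z)w$ is denoted $f\otimes w$; its adjoint is $g\mapsto g(w)f$, and $F(Z,W)$ is the linear span of such operators. The composition of an approximable operator with a bounded operator, on either side, is approximable. The sum $Z\oplus W$ carries the maximum norm, and $(\bigoplus_kZ_k)_{c_0}$ is the space of sequences $(z_k)$ with $z_k\in Z_k$ and $\|z_k\|\to0$, under the supremum norm; we write $c_0(Z)$ when all $Z_k=Z$. We use the following standard facts.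
\begin{itemize}
\item[(F1)] If $R_k\in L(Z,W)$, $\sup_k\|R_k\|<\infty$ and $R_kz\to0$ for every $z$, then $R_k\to0$ uniformly on relatively compact sets. Hence $\|R_kT\|\to0$ for every compact operator $T$ into $Z$.
\item[(F2)] $\|T^*\|=\|T\|$. If $T$ is compact, then $T^*$ is compact, and $T$ maps weakly null sequences to norm null sequences.
\item[(F3)] If $Z$ is separable, then $B_{Z^*}$ is compact and metrizable in the weak$^*$ topology. If $Z^*$ is separable, then so is $Z$.
\item[(F4)] The dual of $(\bigoplus_kZ_k)_{c_0}$ is $(\bigoplus_kZ_k^*)_{\ell_1}$, where $(g_k)$ acts by $(z_k)\mapsto\sum_kg_k(z_k)$ and has norm $\sum_k\|g_k\|$.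
\item[(F5)] (A theorem of Grothendieck.) Every compact subset of a Banach space lies in the closed convex hull of a sequence converging to $0$.
\end{itemize}

\begin{lemma}\label{lem:rescale}
Let $(a_n)$, $(b_n)$ be sequences in normed spaces with $\sum_n\|a_n\|\|b_n\|<\infty$. There are $t_n>0$ with $\sum_n\|t_na_n\|<\infty$ and $\|t_n^{-1}b_n\|\to0$.
\end{lemma}

\begin{proof}
Choose $n_1<n_2<\cdots$ with $\sum_{n>n_j}\|a_n\|\|b_n\|\le4^{-j}$, and put $c_n=1$ for $n\le n_1$ and $c_n=2^j$ for $n_j<n\le n_{j+1}$. Then $c_n\to\infty$ and $\sum_nc_n\|a_n\|\|b_n\|<\infty$. Take $t_n=c_n\|b_n\|$ if $b_n\ne0$, and $t_n=2^{-n}(1+\|a_n\|)^{-1}$ if $b_n=0$.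
\end{proof}

\begin{lemma}\label{lem:duality}
Let $M$ be a linear subspace of $L(X)$. The following are equivalent.
\begin{itemize}
\item[(a)] There are a compact set $C\subset X$ and $\varepsilon>0$ such that no $R\in M$ satisfies $\|Rx-x\|\le\varepsilon$ for all $x\in C$.
\item[(b)] There are $x_n\in X$, $f_n\in X^*$ with $\sum_n\|f_n\|\|x_n\|<\infty$, $\sum_nf_n(x_n)=1$, and $\sum_nf_n(Rx_n)=0$ for all $R\in M$.
\end{itemize}
In {\rm(b)} one may also require $\sum_n\|f_n\|<\infty$ and $x_n\to0$.
\end{lemma}

\begin{proof}
The last sentence follows from Lemma~\ref{lem:rescale}: replace $(f_n,x_n)$ by $(t_nf_n,t_n^{-1}x_n)$.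

Assume (b) in this form, and let $C=\{x_n:n\ge1\}\cup\{0\}$, a compact set. If $R\in M$ is within $\varepsilon$ of the identity on $C$, then $1=\sum_nf_n(x_n-Rx_n)\le\varepsilon\sum_n\|f_n\|$. So (a) holds for every $\varepsilon<1/\sum_n\|f_n\|$.

Assume (a). By (F5), $C$ lies in the closed convex hull of a null sequence $(x_n)$. If $\|Rx_n-x_n\|\le\varepsilon$ for all $n$, the same bound holds on the closed convex hull. Hence $\sup_n\|Rx_n-x_n\|>\varepsilon$ for every $R\in M$; that is, the element $(x_n)$ of $c_0(X)$ has distance at least $\varepsilon$ from the subspace $\{(Rx_n)_n:R\in M\}$. The Hahn--Banach theorem gives a functional on $c_0(X)$ that vanishes on this subspace and equals $1$ at $(x_n)$, and by (F4) it is given by a sequence $(f_n)$ with $\sum_n\|f_n\|<\infty$.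
\end{proof}

With $M=F(X)$ condition (a) is the failure of the A.P., and with $M=K(X)$ it is the failure of the CAP. The next proposition is not needed for the theorems. It supports the discussion in Section~\ref{sec:intro}, and its proof is the model for Section~\ref{sec:detect}.

\begin{proposition}\label{prop:allZ}
$X$ has the A.P. if and only if $K(Z,X)=A(Z,X)$ for every Banach space $Z$.
\end{proposition}

\begin{proof}
Necessity was shown in Section~\ref{sec:intro}. Suppose that $X$ fails the A.P., and take $x_n\to0$ and $\sum_n\|f_n\|<\infty$ from Lemma~\ref{lem:duality} with $M=F(X)$. For $R=f\otimes y$ we get $f(\sum_nf_n(y)x_n)=0$ for all $f\in X^*$, so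
\[
\sum_nf_n(y)x_n=0\qquad(y\in X).
\]
The operator $\Lambda:\ell_1\to X$, $\Lambda a=\sum_na_nx_n$, is a norm limit of its truncations, hence compact. Let $Z=\ell_1/\ker\Lambda$, let $z_n\in B_Z$ be the class of the $n$-th unit vector, and let $\Lambda_0:Z\to X$ be the induced operator. It is injective, and it is compact because it maps the open unit ball of $Z$ onto the image under $\Lambda$ of the open unit ball of $\ell_1$. The functional $\psi(T)=\sum_nf_n(Tz_n)$ on $L(Z,X)$ is bounded, and $\psi(\Lambda_0)=1$. For $y\in X$ the vector $w=\sum_nf_n(y)z_n$ satisfies $\Lambda_0w=0$, so $w=0$, and $\psi(z^*\otimes y)=z^*(w)=0$ for all $z^*\in Z^*$. Thus $\psi$ vanishes on $A(Z,X)$, and $\Lambda_0\notin A(Z,X)$.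
\end{proof}

Note that $\Lambda$ itself is approximable. It is the passage from $\ell_1$ to a quotient that removes the approximating operators.

\section{The space attached to an operator}\label{sec:X}

Let $E$ have property (N). It fails the A.P., but nothing is assumed about its compact operators. We look for a space $X$ with quotient $E$ that inherits the failure of the A.P., and to which no non-approximable compact operator on $E$ can be lifted as a compact operator. The idea is to make each point of $X$ carry a sequence of finite dimensional approximations. Pointwise convergence is uniform on compact sets, so every compact operator into $X$ will carry finite rank approximations in norm.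

Fix a Banach space $E$, a separable Banach space $P$, an operator $J:E\to P$ with $\|J\|\le1$, and finite dimensional subspaces $V_1\subset V_2\subset\cdots$ of $P$ with dense union. Define
\[
X=X(J,(V_k))=\bigl\{\xi=(x,(v_k)_{k\ge1}):\ x\in E,\ v_k\in V_k,\ \|v_k-Jx\|\to0\bigr\},
\]
with $\|\xi\|=\max(\|x\|,\sup_k\|v_k\|)$. This is a closed subspace of the Banach space of all $(x,(v_k))$ with $\sup_k\|v_k\|<\infty$: if $\xi'=(x',(v_k'))\in X$ and $\|\xi-\xi'\|\le\delta$, then $\limsup_k\|v_k-Jx\|\le2\delta$. We use the operators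
\[
\pi:X\to E,\ \ \pi\xi=x;\qquad\rho_k:X\to V_k,\ \ \rho_k\xi=v_k;\qquad\iota_k:V_k\to X,
\]
where $\iota_kv$ has $v$ in the $k$-th place and $0$ in all other places, including the $E$-coordinate. Thus $\|\pi\|,\|\rho_k\|\le1$, $\iota_k$ is an isometry, and $\pi\iota_k=0$. The kernel of $\pi$ is
\[
Y=\ker\pi=\Bigl(\bigoplus_kV_k\Bigr)_{c_0}.
\]
The definition of $X$ says that $\rho_k\xi\to J\pi\xi$ for every $\xi\in X$. This has the announced consequence.

\begin{lemma}\label{lem:key}
If $T'\in K(Z,X)$, then $\|\rho_kT'-J\pi T'\|\to0$. In particular $J\pi T'\in A(Z,P)$.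
\end{lemma}

\begin{proof}
The operators $\rho_k-J\pi:X\to P$ have norm at most $2$ and tend to $0$ pointwise, so (F1) applies. The operator $\rho_kT'$ has range in $V_k$, hence finite rank.
\end{proof}

Two extreme choices of $J$ show what is needed.

\begin{example}[$J=0$]\label{ex:zero}
Here $X=E\oplus Y$. Let $j:E\to X$ be the inclusion, so that $\pi j=I$. If $R\in F(X)$ is within $\varepsilon$ of the identity on $j(C)$, then $\pi Rj\in F(E)$ is within $\varepsilon$ of the identity on $C$. So $X$ fails the A.P. whenever $E$ does. But Lemma~\ref{lem:key} is empty, and nothing is gained for compact operators: if $S\in K(E)$ is not approximable, then neither is $jS\pi\in K(X)$, because $S=\pi(jS\pi)j$.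
\end{example}

\begin{example}[$J=I$]\label{ex:id}
Let $E$ be separable, $P=E$ and $J=I$. Then $X$ is the space of convergent sequences $(v_k)$ with $v_k\in V_k$, and $\pi$ is the limit; when $E$ and all $V_k$ are the scalar field, $X$ is the space $c$ of convergent scalar sequences. Lemma~\ref{lem:key} now says that $\pi T'$ is approximable for every compact $T'$ into $X$, so non-approximable operators on $E$ have no compact liftings. But $X$ has the A.P., whatever $E$ is. Put
\[
R_N(x,(v_k))=(v_N,(v_1,\dots,v_N,v_N,v_N,\dots)).
\]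
This vector lies in $X$ because $V_N\subset V_k$ for $k\ge N$. The operator $R_N$ has finite rank and norm at most one, and
\[
\|R_N\xi-\xi\|=\max\Bigl(\|v_N-x\|,\ \sup_{k>N}\|v_N-v_k\|\Bigr)\to0 .
\]
By (F1) the convergence is uniform on compact sets.
\end{example}

In Example~\ref{ex:id} the approximation $v_N$ to $Jx$ is carried back to $E$, where it approximates $x$. If $J$ is compact, then carrying $Jx$ back by a fixed operator $B$ on $P$ produces the compact operator $BJ$, and property (N) keeps such operators away from the identity. So $J$ should be compact. At the same time $J$ should retain enough information for Lemma~\ref{lem:key} to be useful.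

\begin{definition}\label{def:detect}
An operator $J:E\to P$ is \emph{detecting} if
\[
S\in K(E),\ JS\in A(E,P)\ \Longrightarrow\ S\in A(E).
\]
\end{definition}

The identity is detecting, and $J=0$ is detecting exactly when $K(E)=A(E)$. We shall prove that $K(X)=A(X)$ if $J$ is detecting (Proposition~\ref{prop:KA}), that a compact detecting $J$ exists if $E^*$ is separable (Proposition~\ref{prop:detect}), and that $X$ fails the A.P. for suitable $V_k$ if $J$ is compact and \eqref{eq:N} holds (Proposition~\ref{prop:noAP}). First we record the general properties of $X$. Finite dimensional subspaces of $E$ lift to $X$ with a bound independent of the dimension, because a lifting may be $0$ in as many initial places as we wish.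

\begin{lemma}[Lifting]\label{lem:lift}
\begin{itemize}
\item[(a)] For every finite dimensional subspace $H\subset E$ and every $\eta>0$ there is a linear map $\lambda:H\to X$ with $\pi\lambda=I_H$ and $\|\lambda\|\le1+\eta$. In particular $\pi$ maps the open unit ball of $X$ onto that of $E$, so $\pi$ is a quotient map.
\item[(b)] For every Banach space $Z$ and $S\in A(Z,E)$ there is $\tilde S\in A(Z,X)$ with $\pi\tilde S=S$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $e_1,\dots,e_d$ be a basis of $H$ with coordinate functionals $e_1^*,\dots,e_d^*\in H^*$. Since the $V_k$ increase and have dense union, $\operatorname{dist}(p,V_k)\to0$ for every $p\in P$. Choose $w_{r,k}\in V_k$ with $w_{r,k}\to Je_r$ as $k\to\infty$, and put $\lambda_k=\sum_{r\le d}e_r^*\otimes w_{r,k}:H\to V_k$. Then $\|\lambda_k-J|_H\|\le\sum_r\|e_r^*\|\|w_{r,k}-Je_r\|\to0$. Take $k_0$ with $\|\lambda_k-J|_H\|\le\eta$ for $k\ge k_0$, and let $\lambda x=(x,(v_k))$ with $v_k=0$ for $k<k_0$ and $v_k=\lambda_kx$ for $k\ge k_0$. Then $\lambda x\in X$ and $\|\lambda\|\le\max(1,\|J\|+\eta)\le1+\eta$.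 The last assertion is the case $\dim H=1$.

(b) Choose $S_m\in F(Z,E)$ with $\|S-S_m\|\le2^{-m}$, and put $D_1=S_1$ and $D_m=S_m-S_{m-1}$ for $m\ge2$. Then $S=\sum_mD_m$ and $\sum_m\|D_m\|<\infty$. Let $\lambda^{(m)}$ be a lifting of norm at most $2$ on $D_m(Z)$. The series $\tilde S=\sum_m\lambda^{(m)}D_m$ of finite rank operators converges absolutely, and $\pi\tilde S=\sum_mD_m=S$.
\end{proof}

\begin{lemma}\label{lem:shape}
\begin{itemize}
\item[(a)] $X$ is isomorphic to a closed subspace of $E\oplus c_0(P)$. If $P$ is a closed subspace of $c_0(\mathbb N\times\mathbb N)$, then $X$ is isomorphic to a closed subspace of $E\oplus c_0$.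
\item[(b)] $X^*\cong E^*\oplus(\bigoplus_kV_k^*)_{\ell_1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The map $D\xi=(x,(v_k-Jx)_k)$ takes $X$ into $E\oplus c_0(P)$, and $\frac12\|\xi\|\le\|D\xi\|\le2\|\xi\|$ because $\|Jx\|\le\|x\|$. So $D$ is an isomorphism onto a closed subspace. If $P\subset c_0(\mathbb N\times\mathbb N)$, then $c_0(P)$ is a closed subspace of $c_0(\mathbb N^3)$, which is isometric to $c_0$.

(b) By (F4), $Y^*=(\bigoplus_kV_k^*)_{\ell_1}$. The restriction map $X^*\to Y^*$ has the bounded right inverse that sends $(g_k)$ to $\xi\mapsto\sum_kg_k(\rho_k\xi)$. Hence $X^*\cong Y^\perp\oplus Y^*$, where $Y^\perp$ is the kernel of the restriction map. Since $\pi$ is a quotient map with kernel $Y$, the adjoint $\pi^*$ is an isometry of $E^*$ onto $Y^\perp$.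
\end{proof}

\section{Compact operators on $X$}\label{sec:KA}

\begin{proposition}\label{prop:KA}
If $J$ is detecting, then $K(X)=A(X)$ for every choice of $(V_k)$.
\end{proposition}

Since $Y$ need not be complemented in $X$, we cannot write an operator on $X$ as a $2\times2$ matrix. Instead we subtract approximable operators one after another: first to make the operator vanish on $Y$, then to make it take values in $Y$. The tools are the truncations
\[
\tilde Q_N:X\to Y,\qquad\tilde Q_N\xi=(0,(v_1,\dots,v_N,0,0,\dots)),\qquad Q_N=\tilde Q_N|_Y .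
\]
They have finite rank and norm at most one, $Q_M\tilde Q_N=\tilde Q_M$ for $M\le N$, and $Q_N\to I$ pointwise on $Y$.

\begin{proof}
Let $T\in K(X)$.

\emph{Step 1: an operator $T_1\in A(X)$ that agrees with $T$ on $Y$.} The adjoint $Q_N^*$ is the truncation on $Y^*=(\bigoplus_kV_k^*)_{\ell_1}$, so $Q_N^*\to I$ pointwise on $Y^*$. The operator $(T|_Y)^*:X^*\to Y^*$ is compact by (F2). By (F1),
\[
\|T|_Y(I-Q_N)\|=\|(I-Q_N^*)(T|_Y)^*\|\to0 .
\]
For $N>M$ we have $T\tilde Q_N-T\tilde Q_M=T|_Y(I-Q_M)\tilde Q_N$, which has norm at most $\|T|_Y(I-Q_M)\|$. So the finite rank operators $T\tilde Q_N$ form a Cauchy sequence. Its limit $T_1$ lies in $A(X)$, and $T_1|_Y=\lim_NT|_YQ_N=T|_Y$.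

\emph{Step 2: factoring through $E$.} The compact operator $T_2=T-T_1$ vanishes on $Y=\ker\pi$, and $\pi$ is onto. So there is a linear map $T':E\to X$ with $T_2=T'\pi$. By Lemma~\ref{lem:lift}(a) every $x\in B_E$ is $\pi\xi$ with $\|\xi\|\le2$, so $T'(B_E)\subset2T_2(B_X)$ and $T'$ is compact.

\emph{Step 3: the induced operator on $E$.} Put $S=\pi T'\in K(E)$. Lemma~\ref{lem:key} gives $JS\in A(E,P)$. Since $J$ is detecting, $S\in A(E)$.

\emph{Step 4: the remainder.} By Lemma~\ref{lem:lift}(b) there is $\tilde S\in A(E,X)$ with $\pi\tilde S=S$. Then $\pi(T'-\tilde S)=0$, so $T'-\tilde S$ is a compact operator into $Y$, and (F1) gives $Q_N(T'-\tilde S)\to T'-\tilde S$ in norm. Hence $T'\in A(E,X)$, $T_2=T'\pi\in A(X)$, and $T=T_1+T_2\in A(X)$.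
\end{proof}

Step 1 uses that $Y$ is a $c_0$-sum. On $\ell_1$ the rank one map $T:a\mapsto\sum_na_n$ satisfies $\|T(I-Q_N)\|=1$ for all truncations $Q_N$. Compactness of $J$ is not used in this section.

\section{A compact detecting operator}\label{sec:detect}

\begin{proposition}\label{prop:detect}
Let $E^*$ be separable. There are a closed subspace $P$ of $c_0(\mathbb N\times\mathbb N)$ and a compact detecting operator $J:E\to P$ with $\|J\|\le1$.
\end{proposition}

An operator $S\in K(E)$ is approximable if and only if it is annihilated by every $\varphi\in K(E)^*$ that vanishes on $A(E)$. We represent each such $\varphi$ by a series, build from the series a compact operator $G$ such that $\varphi(S)$ can be computed from $GS$, and then combine countably many $G$. Separability of $E^*$ is used for the series and for the reduction to countably many functionals, and nowhere else in the proof of Theorem~\ref{thm:X}.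

\begin{lemma}\label{lem:dualK}
Let $E^*$ be separable. Then $K(E)$ is separable, and every $\varphi\in K(E)^*$ has the form
\begin{equation}\label{eq:rep}
\varphi(T)=\sum_n\langle y_n,T^*g_n\rangle\qquad(T\in K(E))
\end{equation}
with $y_n\in E^{**}$, $g_n\in B_{E^*}$, $\sum_n\|y_n\|<\infty$ and $\|g_n\|\to0$.
\end{lemma}

\begin{proof}
Let $\Omega=B_{E^{**}}\times B_{E^*}$ with the product of the weak$^*$ topologies. By (F3) it is compact and metrizable. For $T\in K(E)$ put $h_T(x^{**},x^*)=\langle x^{**},T^*x^*\rangle$. If $x_k^*\to x^*$ weak$^*$ in $B_{E^*}$, then $\|T^*x_k^*-T^*x^*\|=\|(x_k^*-x^*)\circ T\|\to0$ by (F1). If also $x_k^{**}\to x^{**}$ weak$^*$ in $B_{E^{**}}$, then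
\[
|h_T(x_k^{**},x_k^*)-h_T(x^{**},x^*)|\le\|T^*x_k^*-T^*x^*\|+|\langle x_k^{**}-x^{**},T^*x^*\rangle|\to0 .
\]
So $h_T\in C(\Omega)$, and $\sup|h_T|=\|T^*\|=\|T\|$. Thus $T\mapsto h_T$ is a linear isometry of $K(E)$ into $C(\Omega)$, which is separable because $\Omega$ is compact and metrizable.

Let $\varphi\in K(E)^*$. By the Hahn--Banach and Riesz representation theorems there is a regular Borel measure $\mu$ on $\Omega$, scalar valued with finite total variation $|\mu|(\Omega)$, such that $\varphi(T)=\int h_T\,d\mu$. To turn the integral into a series we approximate the variable $x^*$ in norm by Borel functions with countably many values.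

Let $(d_l)$ be norm dense in $B_{E^*}$. For $m\ge0$ let $s_m(x^*)=d_l$, where $l$ is minimal with $\|d_l-x^*\|\le2^{-m}$. Norm-closed balls in $E^*$ are weak$^*$ closed, so the set where this minimal index equals $l$ is a weak$^*$ Borel set. Put $\Delta_0=s_0$ and $\Delta_m=s_m-s_{m-1}$ for $m\ge1$. Then $x^*=\sum_{m\ge0}\Delta_m(x^*)$ for $x^*\in B_{E^*}$, and
\[
\|\Delta_0(x^*)\|\le\gamma_0:=1,\qquad\|\Delta_m(x^*)\|\le2^{-m}+2^{-m+1}=3\cdot2^{-m}=:\gamma_m\quad(m\ge1).
\]
For each $m$ there is a partition of $B_{E^*}$ into Borel sets $C_{m,l}$ $(l\ge1)$ such that $\Delta_m$ has a constant value $g_{m,l}$ on $C_{m,l}$; we put $g_{m,l}=0$ if $C_{m,l}$ is empty. So $\|g_{m,l}\|\le\gamma_m$. Let $\Omega_{m,l}=B_{E^{**}}\times C_{m,l}$ and define $y_{m,l}\in E^{**}$ by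
\[
\langle y_{m,l},f\rangle=\int_{\Omega_{m,l}}\langle x^{**},f\rangle\,d\mu(x^{**},x^*)\qquad(f\in E^*).
\]
Then $\|y_{m,l}\|\le|\mu|(\Omega_{m,l})$, so $\sum_l\|y_{m,l}\|\le|\mu|(\Omega)$ for each $m$, and
\[
\sum_{m,l}\|y_{m,l}\|\|g_{m,l}\|\le|\mu|(\Omega)\sum_m\gamma_m=4|\mu|(\Omega).
\]
Since $|\langle x^{**},T^*\Delta_m(x^*)\rangle|\le\gamma_m\|T\|$ on $\Omega$, dominated convergence gives
\[
\varphi(T)=\sum_m\int_\Omega\langle x^{**},T^*\Delta_m(x^*)\rangle\,d\mu=\sum_m\sum_l\int_{\Omega_{m,l}}\langle x^{**},T^*g_{m,l}\rangle\,d\mu=\sum_{m,l}\langle y_{m,l},T^*g_{m,l}\rangle .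
\]
Enumerate the pairs as $(y_n,g_n)$ and rescale by Lemma~\ref{lem:rescale} to get $\sum_n\|y_n\|<\infty$ and $\|g_n\|\to0$. Replacing $(y_n,g_n)$ by $(c^{-1}y_n,cg_n)$ with a small $c>0$ gives $\|g_n\|\le1$.
\end{proof}

Given \eqref{eq:rep}, the natural operator is $G:E\to c_0$, $Gy=(g_n(y))_n$. As an operator into $c_0$ it detects nothing: $c_0$ has the A.P., so $GS\in A(E,c_0)$ for every $S\in K(E)$. In Proposition~\ref{prop:allZ} we replaced the domain $\ell_1$ by a quotient. Here we replace the target $c_0$ by a subspace.

\begin{lemma}\label{lem:one}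
Let $E^*$ be separable and let $\varphi\in K(E)^*$ vanish on $A(E)$. There are a closed subspace $P_\varphi\subset c_0$ and $G\in K(E,P_\varphi)$, $\|G\|\le1$, such that $\varphi(S)=0$ whenever $S\in K(E)$ and $GS\in A(E,P_\varphi)$.
\end{lemma}

\begin{proof}
Write $\varphi$ as in \eqref{eq:rep}. The operator $G:E\to c_0$, $Gy=(g_n(y))_n$, has norm $\sup_n\|g_n\|\le1$, and it is compact because its $N$-th truncation differs from it by $\sup_{n>N}\|g_n\|$ in norm. Define $W:c_0\to E^{**}$ by $Wa=\sum_na_ny_n$; it is bounded because $\sum_n\|y_n\|<\infty$. For $f\in E^*$ and $y\in E$,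
\[
0=\varphi(f\otimes y)=\sum_ng_n(y)\langle y_n,f\rangle=\langle WGy,f\rangle .
\]
So $WG=0$, and $G$ maps $E$ into $P_\varphi:=\ker W$. Let $e_n^*\in P_\varphi^*$ be the restriction of the $n$-th coordinate functional, and define a bounded functional on $L(E,P_\varphi)$ by
\[
\Phi(U)=\sum_n\langle y_n,U^*e_n^*\rangle .
\]
For $f\in E^*$ and $p=(p_n)\in P_\varphi$ we have $\Phi(f\otimes p)=\sum_np_n\langle y_n,f\rangle=\langle Wp,f\rangle=0$. Hence $\Phi$ vanishes on $F(E,P_\varphi)$ and on its closure $A(E,P_\varphi)$. Finally $G^*e_n^*=g_n$, so $\Phi(GS)=\sum_n\langle y_n,S^*g_n\rangle=\varphi(S)$ for $S\in K(E)$.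
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:detect}]
Let $\Sigma$ be the set of $\varphi\in K(E)^*$ with $\|\varphi\|\le1$ that vanish on $A(E)$. Since $K(E)$ is separable, (F3) shows that $\Sigma$ lies in a weak$^*$ compact metrizable space, so it contains a weak$^*$ dense sequence $(\varphi_j)_{j\ge1}$. If $S\in K(E)\setminus A(E)$, the Hahn--Banach theorem gives $\varphi\in\Sigma$ with $\varphi(S)\neq0$, and then $\varphi_j(S)\ne0$ for some $j$ by density.

Let $P_j$ and $G_j$ correspond to $\varphi_j$ as in Lemma~\ref{lem:one}. Put $P=(\bigoplus_jP_j)_{c_0}\subset c_0(\mathbb N\times\mathbb N)$ and $Jy=(2^{-j}G_jy)_j$. Then $\|J\|\le1$. Keeping only the first $N$ components of $J$ gives a compact operator at distance at most $2^{-N-1}$ from $J$, so $J$ is compact. Let $S\in K(E)$ and $JS\in A(E,P)$. Composing with the coordinate projection $P\to P_j$ gives $G_jS\in A(E,P_j)$, so $\varphi_j(S)=0$ for all $j$. Hence $S\in A(E)$.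
\end{proof}

\section{Lifting the obstruction to the A.P.}\label{sec:noAP}

\begin{proposition}\label{prop:noAP}
Let $x_n\in E$, $f_n\in E^*$ satisfy $\sum_n\|f_n\|\|x_n\|<\infty$ and \eqref{eq:N}. Let $P$ be separable and $J\in K(E,P)$, $\|J\|\le1$. Then the spaces $V_k$ can be chosen so that $X(J,(V_k))$ fails the A.P.
\end{proposition}

By Lemma~\ref{lem:duality} we need a functional of trace type on $L(X)$. The first attempt is $R\mapsto\sum_nf_n(\pi R\xi_n)$, where $\xi_n$ is a lift of $x_n$. It equals $1$ at the identity. At a rank one operator $g\otimes\zeta$ it equals $g(\sum_nf_n(x)\xi_n)$ with $x=\pi\zeta$, and the vector $\sum_nf_n(x)\xi_n$ will lie in $Y$ but need not be $0$. If the $k$-th coordinate of $\xi_n$ is $Jx_n$ for $n\le N_k$ and $0$ for $n>N_k$, then the $k$-th coordinate of that vector is $u_kx$, where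
\[
u_k=\sum_{n\le N_k}f_n\otimes Jx_n\in F(E,P).
\]
We can cancel this coordinate by subtracting terms supported in the $k$-th place, and these do not change the value at the identity because $\pi\iota_k=0$. But the cancellation must be made for every $k$, and the resulting series must converge absolutely. The cost of the $k$-th correction is measured as follows. For $u\in F(E,P)$ let
\[
\nu(u)=\inf\Bigl\{\sum_m\|h_m\|\|p_m\|:\ u=\sum_mh_m\otimes p_m\ \text{(finite sum)},\ h_m\in E^*,\ p_m\in P\Bigr\}.
\]
This is the projective tensor norm on $E^*\otimes P$; we need only that it is a seminorm on $F(E,P)$.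

\begin{lemma}\label{lem:nu}
Under the hypotheses of Proposition~\ref{prop:noAP}, for every $N$,
\[
\nu\Bigl(\sum_{n\le N}f_n\otimes Jx_n\Bigr)\le\sum_{n>N}\|f_n\|\|Jx_n\| .
\]
\end{lemma}

\begin{proof}
Let $u=\sum_{n\le N}f_n\otimes Jx_n$. By the Hahn--Banach theorem for seminorms there is a linear functional $\omega$ on $F(E,P)$ with $|\omega|\le\nu$ and $\omega(u)=\nu(u)$. The map $(h,p)\mapsto\omega(h\otimes p)$ is bilinear and bounded by $\|h\|\|p\|$, so $\langle Bp,h\rangle=\omega(h\otimes p)$ defines $B\in L(P,E^{**})$ with $\|B\|\le1$. The operator $BJ:E\to E^{**}$ is compact because $J$ is. By \eqref{eq:N},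
\[
\nu(u)=\sum_{n\le N}\langle BJx_n,f_n\rangle=-\sum_{n>N}\langle BJx_n,f_n\rangle,
\]
and the right side has modulus at most $\sum_{n>N}\|f_n\|\|Jx_n\|$.
\end{proof}

This is the only place where compactness of $J$ is used, and it explains the bidual in \eqref{eq:N}: the operator $B$ produced by duality takes values in $E^{**}$. For $J=I$ the lemma is false. The trace $\sum_mh_m(p_m)$ of $u=\sum_mh_m\otimes p_m\in F(E)$ does not depend on the representation, since it is the trace of the restriction of $u$ to any finite dimensional subspace containing the vectors $p_m$. So $\nu(\sum_{n\le N}f_n\otimes x_n)\ge|\sum_{n\le N}f_n(x_n)|\to1$, in accordance with Example~\ref{ex:id}.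

\begin{proof}[Proof of Proposition~\ref{prop:noAP}]
Choose $N_1\le N_2\le\cdots\to\infty$ with $\sum_{n>N_k}\|f_n\|\|Jx_n\|<2^{-k}$. By Lemma~\ref{lem:nu} there are finite representations
\begin{equation}\label{eq:cheap}
u_k=\sum_{n\le N_k}f_n\otimes Jx_n=\sum_{m\le M_k}h_{k,m}\otimes p_{k,m},\qquad\sum_{m\le M_k}\|h_{k,m}\|\|p_{k,m}\|<2^{-k}.
\end{equation}
The space $V_k$ has to contain the vectors of both representations. Let $(q_k)$ be dense in $P$, let $V_0=\{0\}$, and let
\[
V_k=\operatorname{span}\bigl(V_{k-1}\cup\{q_k\}\cup\{Jx_n:n\le N_k\}\cup\{p_{k,m}:m\le M_k\}\bigr).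
\]
These are increasing finite dimensional subspaces with dense union. Let $\xi_n=(x_n,(v_{n,k})_k)$ with $v_{n,k}=Jx_n$ if $n\le N_k$ and $v_{n,k}=0$ otherwise. Then $v_{n,k}\in V_k$, and $v_{n,k}=Jx_n$ for large $k$ since $N_k\to\infty$. So $\xi_n\in X$ and $\|\xi_n\|=\|x_n\|$. For $R\in L(X)$ define
\[
\Psi(R)=\sum_nf_n(\pi R\xi_n)-\sum_k\sum_{m\le M_k}h_{k,m}(\pi R\,\iota_kp_{k,m}).
\]
This has the form $\sum_la_l(Rb_l)$, where $(a_l,b_l)$ runs through the pairs $(\pi^*f_n,\xi_n)$ and $(-\pi^*h_{k,m},\iota_kp_{k,m})$, and $\sum_l\|a_l\|\|b_l\|\le\sum_n\|f_n\|\|x_n\|+\sum_k2^{-k}<\infty$. Since $\pi\iota_k=0$, we have $\Psi(I)=\sum_nf_n(x_n)=1$.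

We show that $\Psi$ vanishes on $F(X)$. By linearity it suffices to take $R=g\otimes\zeta$ with $g\in X^*$, $\zeta\in X$. Put $x=\pi\zeta$. Then $\pi R\xi=g(\xi)x$ for $\xi\in X$, so $\Psi(R)=g(\eta)$, where
\[
\eta=\sum_nf_n(x)\xi_n-\sum_k\iota_k\Bigl(\sum_{m\le M_k}h_{k,m}(x)p_{k,m}\Bigr)
\]
and both series converge absolutely in $X$. We compute the coordinates of $\eta$ term by term. First, $\pi\eta=\sum_nf_n(x)x_n$. For $f\in E^*$, condition \eqref{eq:N} with $U=f\otimes x$ gives $0=\sum_nf(x_n)f_n(x)=f(\pi\eta)$, so $\pi\eta=0$. Next, $\rho_k\iota_k$ is the identity of $V_k$ and $\rho_k\iota_{k'}=0$ for $k'\neq k$, so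
\[
\rho_k\eta=\sum_{n\le N_k}f_n(x)Jx_n-\sum_{m\le M_k}h_{k,m}(x)p_{k,m}=0
\]
by \eqref{eq:cheap}. Thus $\eta=0$ and $\Psi(R)=0$. By Lemma~\ref{lem:duality} with $M=F(X)$, the space $X$ fails the A.P.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:X}]
Take $J:E\to P$ from Proposition~\ref{prop:detect} and $(V_k)$ from Proposition~\ref{prop:noAP}. Then $X=X(J,(V_k))$ fails the A.P., satisfies $K(X)=A(X)$ by Proposition~\ref{prop:KA}, and embeds in $E\oplus c_0$ by Lemma~\ref{lem:shape}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refl}]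
Since $E=E^{**}$ is separable, $E^*$ is separable by (F3). Since $E$ fails the CAP, Lemma~\ref{lem:duality} with $M=K(E)=K(E,E^{**})$ gives \eqref{eq:N}. So $E$ has property (N). Let $X$ be the space from the proof of Theorem~\ref{thm:X}. It fails the CAP by Proposition~\ref{prop:cap}, the map $\pi$ is a quotient map with kernel $Y=(\bigoplus_kV_k)_{c_0}$ by Lemma~\ref{lem:lift}(a), and Lemma~\ref{lem:shape}(b) describes $X^*$, which is separable because $E^*$ is separable and the $V_k^*$ are finite dimensional.
\end{proof}

\section{The Enflo--Davie construction and property (N)}\label{sec:ED}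

We prove Theorem~\ref{thm:E}, first over $\mathbb C$. The space $E$ will be spanned by vectors $e^n_j$ $(n\ge1,\ j\le2^n)$ of norm one, with biorthogonal functionals $\alpha^n_j$ of norm at most one. Consider the normalized traces
\[
\beta^n(T)=2^{-n}\sum_{j\le2^n}\langle Te^n_j,\alpha^n_j\rangle\qquad(T\in L(E,E^{**})).
\]
They equal $1$ at the canonical embedding, and they tend to $0$ at compact operators if the $e^n_j$ tend weakly to $0$. The functional in \eqref{eq:N} is to be $\lim_n\beta^n$. The difficulty is to write it as an absolutely convergent series $\sum\langle Tx,f\rangle$. The definition represents $\beta^{n+1}-\beta^n$ at total cost $\sum\|f\|\|x\|\le2$, which is not summable over $n$. We obtain a cheaper representation by arranging that $\alpha^n_j$ and $\alpha^{n+1}_j$ are both averages of point evaluations over the same finite group, and by using random choices to gain square root cancellation.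

For $n\ge0$ let $G_n$ be a cyclic group of order $3\cdot2^n$. A character of a finite abelian group $G$ is a homomorphism into the unit circle. There are $|G|$ characters, and $|G|^{-1}\sum_{g\in G}\chi(g^{-1})\chi'(g)$ equals $1$ if $\chi=\chi'$ and $0$ otherwise. Hoeffding's inequality states that if $Z_1,\dots,Z_M$ are independent real random variables of mean zero, each taking values in an interval of length at most $\ell$, then $|Z_1+\dots+Z_M|>t$ with probability at most $2\exp(-2t^2/(M\ell^2))$. Put $a_n=(n+1)^{1/2}2^{n/2}$.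

\begin{lemma}\label{lem:D1}
For $n\ge0$ the characters of $G_n$ can be enumerated as $\sigma^n_j$ $(j\le2^n)$ and $\tau^n_j$ $(j\le2^{n+1})$ so that
\[
\Bigl|2\sum_j\sigma^n_j(g)-\sum_j\tau^n_j(g)\Bigr|\le18a_n\qquad(g\in G_n).
\]
\end{lemma}

\begin{proof}
Put $m=2^n$. Attach to the $3m$ characters $\chi$ independent variables $r_\chi$, equal to $2$ with probability $1/3$ and to $-1$ with probability $2/3$; they have mean zero. For fixed $g$ the variables $r_\chi\operatorname{Re}\chi(g)$ take values in intervals of length at most $3$, and so do $r_\chi\operatorname{Im}\chi(g)$. So the real part, or the imaginary part, of $\sum_\chi r_\chi\chi(g)$ exceeds $t$ in modulus with probability at most $2\exp(-2t^2/(27m))$. There are $6m$ such events. For $t^2=\frac{27}2m\log(13m)$ their total probability is at most $12m/(13m)<1$. Hence for some choice of the values $r_\chi$ and all $g$,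
\[
\Bigl|\sum_\chi r_\chi\chi(g)\Bigr|\le\sqrt2\,t=\sqrt{27m\log(13\cdot2^n)}\le9a_n,
\]
since $\log(13\cdot2^n)\le3(n+1)$. Let $s$ be the number of $\chi$ with $r_\chi=2$. At the identity element the sum is $2s-(3m-s)$, so $3|s-m|\le9a_n$. Switch the value of $r_\chi$ between $2$ and $-1$ for $|s-m|$ characters so that exactly $m$ values equal $2$. Each sum changes by at most $3|s-m|\le9a_n$. Let the $\sigma^n_j$ be the characters with value $2$ and the $\tau^n_j$ those with value $-1$.
\end{proof}

\begin{lemma}\label{lem:D2}
For $n\ge1$ there are signs $\varepsilon^n_j\in\{1,-1\}$ $(j\le2^n)$ with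
\[
\Bigl|\sum_{j\le2^n}\varepsilon^n_j\,\tau^{n-1}_j(g)\,\sigma^n_j(h)\Bigr|\le4a_n\qquad(g\in G_{n-1},\ h\in G_n).
\]
\end{lemma}

\begin{proof}
Take independent uniform signs. For fixed $(g,h)$ the real part of the sum has $2^n$ independent mean zero terms in intervals of length at most $2$, so it exceeds $t$ in modulus with probability at most $2\exp(-t^2/2^{n+1})$; the same bound holds for the imaginary part. There are $9\cdot2^{2n-1}$ pairs, hence $9\cdot4^n$ events. For $t^2=2^{n+1}\log(19\cdot4^n)$ the total probability is at most $18/19<1$. Finally $\sqrt2\,t=2\cdot2^{n/2}\sqrt{\log(19\cdot4^n)}\le4a_n$, since $\log(19\cdot4^n)\le4(n+1)$.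
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:E} over $\mathbb C$]
Let $\Gamma$ be the disjoint union of the sets $G_n$, $n\ge0$; it is countable, so $c_0(\Gamma)$ is isometric to $c_0$. For $n\ge1$ and $j\le2^n$ define $e^n_j\in c_0(\Gamma)$ by
\[
e^n_j=\tau^{n-1}_j\ \text{on }G_{n-1},\qquad e^n_j=\varepsilon^n_j\sigma^n_j\ \text{on }G_n,\qquad e^n_j=0\ \text{elsewhere}.
\]
Let $E$ be the closed linear span of the $e^n_j$. Restriction maps $\ell_1(\Gamma)=c_0(\Gamma)^*$ onto $E^*$ by the Hahn--Banach theorem, so $E^*$ is separable. Let $\delta_g\in B_{E^*}$ be evaluation at $g\in\Gamma$.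

\emph{Two formulas for $\alpha^n_j$.} Consider the functionals
\begin{equation}\label{eq:alpha}
\frac1{|G_n|}\sum_{g\in G_n}\varepsilon^n_j\sigma^n_j(g^{-1})\delta_g\qquad\text{and}\qquad\frac1{|G_{n-1}|}\sum_{g\in G_{n-1}}\tau^{n-1}_j(g^{-1})\delta_g .
\end{equation}
The restriction of $e^m_l$ to $G_n$ is $\varepsilon^n_l\sigma^n_l$ if $m=n$, is $\tau^n_l$ if $m=n+1$, and is $0$ otherwise. By orthogonality the first functional takes $e^m_l$ to $1$ if $(m,l)=(n,j)$ and to $0$ otherwise. The restriction of $e^m_l$ to $G_{n-1}$ is $\tau^{n-1}_l$ if $m=n$, is $\varepsilon^{n-1}_l\sigma^{n-1}_l$ if $m=n-1$, and is $0$ otherwise, so the second functional takes the same values. The two functionals therefore coincide on $E$, although the defining measures have disjoint supports. Call the common functional $\alpha^n_j$; then $\|\alpha^n_j\|\le1$ and $\alpha^n_j(e^n_j)=1$.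

\emph{The differences.} Let $n\ge1$. Use the first formula in \eqref{eq:alpha} for $\alpha^n_j$ and the second for $\alpha^{n+1}_j$; both are averages over $G_n$. Moving the scalar coefficients from $\delta_g$ to the argument of $T$, we get
\[
\beta^{n+1}(T)-\beta^n(T)=\frac1{|G_n|}\sum_{g\in G_n}\langle Tw^n_g,\delta_g\rangle,
\]
\[
w^n_g=2^{-n-1}\sum_{j\le2^{n+1}}\tau^n_j(g^{-1})e^{n+1}_j-2^{-n}\sum_{j\le2^n}\varepsilon^n_j\sigma^n_j(g^{-1})e^n_j\in E .
\]
The function $w^n_g$ vanishes outside $G_{n-1}\cup G_n\cup G_{n+1}$, and its values there are as follows.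
\begin{itemize}
\item For $h\in G_n$, $w^n_g(h)=2^{-n-1}\bigl(\sum_j\tau^n_j(g^{-1}h)-2\sum_j\sigma^n_j(g^{-1}h)\bigr)$. By Lemma~\ref{lem:D1}, $|w^n_g(h)|\le9\cdot2^{-n}a_n$. At $h=g$ no random cancellation is possible, and the value $2^{-n-1}(2^{n+1}-2\cdot2^n)$ is $0$ because there are twice as many $\tau^n_j$ as $\sigma^n_j$; this is the reason for the order $3\cdot2^n$.
\item For $h\in G_{n-1}$, $w^n_g(h)=-2^{-n}\sum_j\varepsilon^n_j\tau^{n-1}_j(h)\sigma^n_j(g^{-1})$. By Lemma~\ref{lem:D2}, $|w^n_g(h)|\le4\cdot2^{-n}a_n$.
\item For $h\in G_{n+1}$, $w^n_g(h)=2^{-n-1}\sum_j\varepsilon^{n+1}_j\tau^n_j(g^{-1})\sigma^{n+1}_j(h)$. By Lemma~\ref{lem:D2} for $n+1$, $|w^n_g(h)|\le4\cdot2^{-n-1}a_{n+1}\le4\cdot2^{-n}a_n$, since $a_{n+1}/a_n=\sqrt{2(n+2)/(n+1)}\le2$.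
\end{itemize}
Hence $\|w^n_g\|\le9(n+1)^{1/2}2^{-n/2}$.

\emph{The limit.} It follows that $\beta(T)=\lim_n\beta^n(T)$ exists for every $T\in L(E,E^{**})$, and
\[
\beta(T)=\frac12\sum_{j\le2}\langle Te^1_j,\alpha^1_j\rangle+\sum_{n\ge1}\sum_{g\in G_n}\frac1{|G_n|}\langle Tw^n_g,\delta_g\rangle .
\]
Enumerate the pairs $(e^1_j,\frac12\alpha^1_j)$ and $(w^n_g,|G_n|^{-1}\delta_g)$ as $(x_l,f_l)$. Then $\beta(T)=\sum_l\langle Tx_l,f_l\rangle$ and $\sum_l\|f_l\|\|x_l\|\le1+9\sum_{n\ge1}(n+1)^{1/2}2^{-n/2}<\infty$. For the canonical embedding $E\to E^{**}$ all $\beta^n$ equal $1$, so $\sum_lf_l(x_l)=1$. Let $U\in K(E,E^{**})$, and choose $j_n$ with $\|Ue^n_{j_n}\|=\max_j\|Ue^n_j\|$, so that $|\beta^n(U)|\le\|Ue^n_{j_n}\|$. The sequence $(e^n_{j_n})_n$ is bounded, and it tends to $0$ at every point of $\Gamma$ because $e^n_{j_n}$ is supported in $G_{n-1}\cup G_n$. So every element of $\ell_1(\Gamma)$, and hence of $E^*$, tends to $0$ along it. By (F2), $\|Ue^n_{j_n}\|\to0$, and $\beta(U)=0$. This last argument is indifferent to the target space of $U$, which is why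 \eqref{eq:N} holds for operators into $E^{**}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:E} over $\mathbb R$]
Let $E$, $(x_n)$, $(f_n)$ be the complex space and sequences just constructed, and let $E_{\mathbb R}$ be $E$ viewed as a real space. Taking real and imaginary parts identifies complex $c_0$, as a real space, with an isomorphic copy of $c_0\oplus c_0\cong c_0$ over $\mathbb R$. So $E_{\mathbb R}$ is isomorphic to a closed subspace of real $c_0$.

For every complex space $Z$ the map $f\mapsto\operatorname{Re}f$ is a real-linear isometry of $Z^*$ onto $(Z_{\mathbb R})^*$. With $Z=E$ this shows that $(E_{\mathbb R})^*$ is separable. With $Z=E^*$ it identifies $(E_{\mathbb R})^{**}$ with $E^{**}$, where $y\in E^{**}$ acts by $\operatorname{Re}f\mapsto\operatorname{Re}\langle y,f\rangle$. So a compact operator from $E_{\mathbb R}$ to its bidual is a real-linear compact map $U:E\to E^{**}$. Its complex-linear part $U_cx=\frac12(Ux-iU(ix))$ is compact, and it is complex-linear because $U_c(ix)=\frac12(U(ix)+iUx)=iU_cx$. By the complex case,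
\[
0=\operatorname{Re}\sum_n\langle U_cx_n,f_n\rangle=\sum_n\Bigl(\tfrac12\operatorname{Re}\langle Ux_n,f_n\rangle+\tfrac12\operatorname{Re}\langle U(ix_n),-if_n\rangle\Bigr).
\]
Moreover $(-if_n)(ix_n)=f_n(x_n)$, so
\[
\sum_n\Bigl(\tfrac12\operatorname{Re}f_n(x_n)+\tfrac12\operatorname{Re}\bigl[(-if_n)(ix_n)\bigr]\Bigr)=\operatorname{Re}\sum_nf_n(x_n)=1 .
\]
Thus the pairs $(x_n,\frac12\operatorname{Re}f_n)$ and $(ix_n,\frac12\operatorname{Re}(-if_n))$, for which the sum of the products of norms is $\sum_n\|f_n\|\|x_n\|<\infty$, satisfy \eqref{eq:N} for $E_{\mathbb R}$.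
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{A Series of Modern Surveys in Mathematics}, \texttt{https://github.com/Aspexihacks/Obsidian}.

\end{thebibliography}
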